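
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Countable coverings of uncountable groups\\ by absolutely negligible sets}


\begin{abstract}
A subset $X$ of a set $E$ with a transformation group $G$ is $G$-absolutely negligible if every nonzero $\sigma$-finite $G$-invariant (or $G$-quasi-invariant) measure on $E$ extends, within its class, to a measure for which $X$ is null. We prove that every uncountable group, acting on itself by left translations, is a disjoint union of countably many absolutely negligible sets. The same holds for every uncountable transformation group with finite point stabilizers, and ``finite'' cannot be weakened to ``countable''. For transformation groups of cardinality at most $\omega_1$ we characterize the existence of such a covering by a condition on orbits of countable subgroups.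
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $E$ be a nonempty set and $G$ a group of transformations of $E$, that is, of bijections $E\to E$. Let $M_1(E,G)$ be the class of all nonzero $\sigma$-finite $G$-invariant measures on $E$, and $M_2(E,G)$ the class of all nonzero $\sigma$-finite $G$-quasi-invariant ones. Each such measure $\mu$ is defined on a $G$-invariant $\sigma$-algebra $\mathrm{dom}(\mu)$ of subsets of $E$. Invariance means $\mu(gA)=\mu(A)$ for $g\in G$ and $A\in\mathrm{dom}(\mu)$; quasi-invariance means only that $\mu(gA)=0$ if and only if $\mu(A)=0$. Thus $M_1(E,G)\subset M_2(E,G)$.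

A set $X\subset E$ is called \emph{$G$-absolutely negligible} if every $\mu\in M_1(E,G)$ (respectively, every $\mu\in M_2(E,G)$) has an extension $\mu'\in M_1(E,G)$ (respectively, $\mu'\in M_2(E,G)$) with $X\in\mathrm{dom}(\mu')$ and $\mu'(X)=0$. By Proposition~\ref{prop:criterion} the two versions of the definition agree. We often omit the prefix $G$-.

An absolutely negligible set is small in a way that does not refer to any particular measure: whatever measure we are given, nothing prevents us from declaring $X$ to be null. The null sets of a single measure are closed under countable unions, so one asks how absolutely negligible sets behave under unions. Finite unions are again absolutely negligible (Lemma~\ref{lem:basic}). Countable unions are another matter, and the extreme possibility is that countably many absolutely negligible sets exhaust the whole space. The following question is posed in \cite{problem}.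

\begin{quote}
Let $G$ be an uncountable group, acting on $E=G$ by left translations. Is $G$ the union of a countable family of $G$-absolutely negligible sets?
\end{quote}

The simplest cases suggest what to expect. If $G$ is countable, counting measure on all subsets of $G$ is $\sigma$-finite and invariant, so no nonempty set is absolutely negligible and no covering exists. If $G$ is uncountable, every set $X\subset G$ with $|X|<|G|$ is absolutely negligible (Lemma~\ref{lem:basic}); so the answer is yes whenever $|G|$ is a supremum of countably many smaller cardinals. At $|G|=\omega_1$ this is useless, since countably many countable sets do not cover $G$, and another notion of smallness has to be found. The answer is nevertheless always yes.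

\begin{theorem}\label{thm:A}
Let $G$ be a group, acting on itself by left translations. If $G$ is uncountable, there is a partition $G=\bigcup_{n\in\mathbb N}X_n$ into $G$-absolutely negligible sets. If $G$ is countable, no nonempty subset of $G$ is $G$-absolutely negligible. Hence a countable covering by $G$-absolutely negligible sets exists if and only if $G$ is uncountable. A finite covering never exists.
\end{theorem}

For measures this means that one can always go on extending.

\begin{corollary}\label{cor:maximal}
If $G$ is uncountable, no measure in $M_1(G,G)$ or in $M_2(G,G)$ is maximal in its class with respect to extension.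
\end{corollary}

\begin{proof}
Let $\mu$ be a measure in one of the classes and let $X_n$ be as in Theorem~\ref{thm:A}. For each $n$ some extension $\mu'$ of $\mu$ in the same class has $\mu'(X_n)=0$. If all $X_n$ were in $\mathrm{dom}(\mu)$, this would give $\mu(X_n)=0$ for all $n$, hence $\mu(G)=0$, which is excluded. So some $X_n\notin\mathrm{dom}(\mu)$, and the corresponding $\mu'$ is a proper extension of $\mu$.
\end{proof}

The method works for actions that are not too far from free.

\begin{theorem}\label{thm:B}
Let $G$ be an uncountable group of transformations of $E\neq\emptyset$ all of whose point stabilizers are finite. Then $E$ is a countable disjoint union of $G$-absolutely negligible sets. Here ``finite'' cannot be replaced by ``countable'': every uncountable group has a faithful action with countable point stabilizers for which no countable covering by absolutely negligible sets exists.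
\end{theorem}

For groups of size at most $\omega_1$ there is a complete answer.

\begin{theorem}\label{thm:C}
Let $G$ be a group of transformations of $E\neq\emptyset$ with $|G|\le\omega_1$. Then $E$ is a countable union of $G$-absolutely negligible sets if and only if
\begin{equation}\label{eq:star}
\begin{minipage}{0.8\textwidth}
for every countable subgroup $C\le G$ there is a countable subgroup $H$ with $C\le H\le G$ such that no $H$-orbit is a single $C$-orbit.
\end{minipage}
\end{equation}
Condition \eqref{eq:star} is necessary for $G$ of any cardinality. It need not be sufficient when $|G|>\omega_1$.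
\end{theorem}

In words, \eqref{eq:star} says that $C$ can be enlarged, staying countable, so that from every point one can leave its $C$-orbit.

\medskip
\noindent\textbf{Outline.} Section~\ref{sec:criterion} translates absolute negligibility into a statement about points and countable subsets of $G$. In Section~\ref{sec:example} we treat by hand the group of finite subsets of $\omega_1$, where $X_n$ is simply the family of $n$-element sets. For a general group we need a substitute for ``the finite set $x$'': Section~\ref{sec:levels} attaches to each point $x\in E$ a finite set $D(x)$ of levels of a chain of subgroups, and Section~\ref{sec:climb} shows that the sets $\{x:|D(x)|=n\}$ are absolutely negligible under a simple hypothesis on the chain. Theorems~\ref{thm:A} and~\ref{thm:B} follow in Section~\ref{sec:AB}, and Theorem~\ref{thm:C} in Section~\ref{sec:C}.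

\medskip
\noindent\textbf{Conventions.} We work in ZFC. ``Countable'' means finite or countably infinite, and $\mathbb N=\{0,1,2,\dots\}$. Members of a partition are pairwise disjoint and may be empty. An ordinal is the set of its predecessors, so for a set $D$ of ordinals $D\setminus\beta$ consists of the elements of $D$ that are $\ge\beta$. For subsets of a group, $AB=\{ab:a\in A,\ b\in B\}$ and $A^{-1}=\{a^{-1}:a\in A\}$. The cofinality $\mathrm{cf}(\lambda)$ of a limit ordinal $\lambda$ is the least cardinality of an unbounded subset of $\lambda$.

\section{A criterion without measures}\label{sec:criterion}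

The following characterization is recalled in \cite{problem} as known. We include a short proof, since it shows where the condition comes from.

\begin{proposition}\label{prop:criterion}
A set $X\subset E$ is $G$-absolutely negligible if and only if for every countable family $\{g_i:i\in I\}\subset G$ there is a countable family $\{h_j:j\in J\}\subset G$ with
\begin{equation}\label{eq:criterion}
\bigcap_{j\in J}h_j\Bigl(\,\bigcup_{i\in I}g_iX\Bigr)=\emptyset .
\end{equation}
This holds for both versions of the definition, that with $M_1(E,G)$ and that with $M_2(E,G)$.
\end{proposition}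

\begin{proof}
\emph{Necessity.} Suppose that for some countable family $\{g_i\}$ the set $Y=\bigcup_ig_iX$ satisfies $\bigcap_jh_jY\neq\emptyset$ for every countable family $\{h_j\}$. Let $\mathcal F$ be the family of all subsets of $E$ containing some $\bigcap_jh_jY$ with $\{h_j\}$ countable. It is $G$-invariant and closed under supersets and countable intersections, and $\emptyset\notin\mathcal F$. Put $\mu(A)=1$ if $A\in\mathcal F$ and $\mu(A)=0$ if $E\setminus A\in\mathcal F$. The sets $A$ of these two kinds form a $G$-invariant $\sigma$-algebra, and $\mu$ is countably additive because two disjoint sets are never both in $\mathcal F$. So $\mu\in M_1(E,G)\subset M_2(E,G)$, and $\mu(Y)=1$. A quasi-invariant extension $\mu'$ with $\mu'(X)=0$ would give $\mu'(Y)\le\sum_i\mu'(g_iX)=0$. Hence $X$ is not absolutely negligible in either version.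

\emph{Sufficiency.} Assume the condition and let $\mu\in M_2(E,G)$. Let $\mathcal J$ be the family of all sets that can be covered by countably many translates of $X$. It is $G$-invariant and closed under subsets and countable unions. We show that the sets in $\mathcal J$ can be added to the null sets of $\mu$.

We claim first that $\mu(B)=0$ for every $B\in\mathcal J\cap\mathrm{dom}(\mu)$. Let $\nu$ be a probability measure on $\mathrm{dom}(\mu)$ with the same null sets as $\mu$; it exists because $\mu$ is nonzero and $\sigma$-finite. Among the countable unions of translates of $B$ choose one, $B^*$, with $\nu(B^*)$ maximal; the supremum is attained, since a countable union of such unions is again one. Adding $B$ to the union if necessary, we may assume $B\subset B^*$. For $g\in G$ the union $B^*\cup gB^*$ has no larger $\nu$-measure than $B^*$, so $\mu(gB^*\setminus B^*)=0$. Replacing $g$ by $g^{-1}$ and translating by $g$, we get $\mu(B^*\setminus gB^*)=0$ as well. Now $B^*$ is contained in a union $\bigcup_ig_iX$ of countably many translates, so \eqref{eq:criterion} gives $\bigcap_jh_jB^*=\emptyset$ for a suitable countable family. Therefore $B^*=\bigcup_j(B^*\setminus h_jB^*)$,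 so $\mu(B^*)\le\sum_j\mu(B^*\setminus h_jB^*)=0$, and $\mu(B)=0$.

Let $\mathrm{dom}(\mu')$ consist of the sets $A\mathbin{\triangle}Z$ with $A\in\mathrm{dom}(\mu)$ and $Z\in\mathcal J$, and put $\mu'(A\mathbin{\triangle}Z)=\mu(A)$. This is well defined: if $A\mathbin{\triangle}Z=A'\mathbin{\triangle}Z'$, then $A\mathbin{\triangle}A'=Z\mathbin{\triangle}Z'$ is in $\mathcal J\cap\mathrm{dom}(\mu)$, hence $\mu$-null. The domain is closed under complements, because $E\setminus(A\mathbin{\triangle}Z)=(E\setminus A)\mathbin{\triangle}Z$, and under countable unions, because $\bigcup_k(A_k\mathbin{\triangle}Z_k)$ differs from $\bigcup_kA_k$ by a subset of $\bigcup_kZ_k$. If the sets $A_k\mathbin{\triangle}Z_k$ are pairwise disjoint, then for $k\ne l$ the set $A_k\cap A_l\subset Z_k\cup Z_l$ is in $\mathcal J\cap\mathrm{dom}(\mu)$, hence null, so $\mu(\bigcup_kA_k)=\sum_k\mu(A_k)$. Thus $\mu'$ is a $\sigma$-finite measure extending $\mu$ with $\mu'(X)=0$. Since $g(A\mathbin{\triangle}Z)=gA\mathbin{\triangle}gZ$, it is quasi-invariant, and invariant if $\mu$ is.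
\end{proof}

We use the criterion in the following pointwise form. Here $Chy=\{chy:c\in C\}$.

\begin{lemma}\label{lem:N}
A set $X\subset E$ is $G$-absolutely negligible if and only if
\begin{equation}\label{eq:N}
\begin{minipage}{0.8\textwidth}
for every countable $C\subset G$ there is a countable $H\subset G$ such that for every $y\in E$ some $h\in H$ satisfies $Chy\cap X=\emptyset$.
\end{minipage}
\end{equation}
\end{lemma}

\begin{proof}
Put $C=\{g_i^{-1}:i\in I\}$ and $H=\{h_j^{-1}:j\in J\}$. Equation \eqref{eq:criterion} says that every $y\in E$ admits a $j$ with $h_j^{-1}y\notin g_iX$ for all $i$, that is, with $g_i^{-1}h_j^{-1}y\notin X$ for all $i$. This is the statement $Chy\cap X=\emptyset$ for $h=h_j^{-1}$. (If $C=\emptyset$, then $H=\{1\}$ works.)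
\end{proof}

So \eqref{eq:N} is a game: the opponent shows a countable $C$; we answer with a countable $H$; then, for every point $y$, some $h\in H$ must carry $y$ to a place from which no element of $C$ leads into $X$. The set $H$ has to serve all $y$ at once.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Subsets and finite unions of absolutely negligible sets are absolutely negligible.
\item[(b)] $E$ is not absolutely negligible. Hence $E$ is not a finite union of absolutely negligible sets.
\item[(c)] If $G$ is countable and acts on itself by left translations, no nonempty $X\subset G$ is absolutely negligible.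
\item[(d)] If $G$ is uncountable and acts on itself by left translations, every $X\subset G$ with $|X|<|G|$ is absolutely negligible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The statement on subsets is clear from \eqref{eq:N}. Let $X_1,X_2$ be absolutely negligible and let $C$ be countable. Take $H_2$ as in \eqref{eq:N} for $(C,X_2)$, and then $H_1$ for $(CH_2,X_1)$. Given $y$, pick $h_1\in H_1$ with $CH_2h_1y\cap X_1=\emptyset$, and then $h_2\in H_2$ with $Ch_2(h_1y)\cap X_2=\emptyset$. Then $Ch_2h_1y$ misses $X_1\cup X_2$, so $H_2H_1$ works for $(C,X_1\cup X_2)$.

(b) Take $C=\{1\}$: the point $hy$ is always in $E$. The second statement follows from (a).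

(c) Take $C=G$: the set $Chy=G$ always meets $X$.

(d) Let $C$ be countable and $D=C^{-1}X$. As $|G|$ is uncountable, $|D|<|G|$ and $|DD^{-1}|<|G|$; choose $h\in G\setminus DD^{-1}$ and let $H=\{1,h\}$. For $y\in G$ the points $y$ and $hy$ are not both in $D$, since otherwise $h=(hy)y^{-1}\in DD^{-1}$. If $z\in\{y,hy\}$ is not in $D$, then $Cz\cap X=\emptyset$, because $cz\in X$ would give $z\in c^{-1}X\subset D$.
\end{proof}

\section{Finite subsets of \texorpdfstring{$\omega_1$}{omega1}}\label{sec:example}

Let $G$ be the group of all finite subsets of $\omega_1$ under symmetric difference, acting on itself. Here $|G|=\omega_1$, so part (d) of Lemma~\ref{lem:basic} does not help. We show that for each $n$ the set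
\[
X_n=\{x\in G:\ |x|=n\}
\]
is absolutely negligible; these sets partition $G$.

Let $C\subset G$ be countable. Since a countable subset of $\omega_1$ is bounded, there is $\beta<\omega_1$ such that every $c\in C$ is a subset of $\beta$. Our answer is the finite set
\[
H=\{h:\ h\subset\{\beta,\beta+1,\dots,\beta+n\}\}.
\]
Given $y\in G$, let $h=\{\beta,\dots,\beta+n\}\setminus y$. Then $h\mathbin{\triangle}y\supset\{\beta,\dots,\beta+n\}$. Taking the symmetric difference with some $c\in C$ changes only elements below $\beta$, so $c\mathbin{\triangle}h\mathbin{\triangle}y$ still contains these $n+1$ ordinals and is not in $X_n$.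

The mechanism is this. The elements of $C$ can act only below a level $\beta$. We move $y$ so that the $n+1$ levels $\beta,\dots,\beta+n$ are occupied, and $C$ cannot undo it. We use that

\begin{itemize}
\item the subgroup $G_\beta=\{g\in G:g\subset\beta\}$ does not change the part of $x$ in $\omega_1\setminus\beta$;
\item an element of $G_{\alpha+1}$ can put $\alpha$ into $x$ if it is not already there;
\item each $x$ is finite, so that $|x|$ splits $G$ into \emph{countably} many pieces.
\end{itemize}

For a general group we keep a chain of subgroups $G_\beta$ and look for finite sets $D(x)$ that play the role of $x$.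

\section{Finite sets of levels along a chain}\label{sec:levels}

Let $\lambda$ be an ordinal. A \emph{continuous chain} of length $\lambda$ in $G$ is a family of subgroups $(G_\alpha)_{\alpha\le\lambda}$ with
\[
G_0=\{1\},\qquad G_\lambda=G,\qquad G_\alpha\subset G_\beta\ (\alpha\le\beta),\qquad G_\alpha=\bigcup_{\beta<\alpha}G_\beta\ \text{ for limit }\alpha\le\lambda .
\]
For $x\in E$ the $G_\alpha$-orbits $G_\alpha x$ grow from $\{x\}$ to $Gx$.

In the example, within each $G_{\alpha+1}$-orbit the points $x$ with $\alpha\notin x$ form one $G_\alpha$-orbit. This suggests a first attempt in general: in every $G_{\alpha+1}$-orbit mark one $G_\alpha$-orbit, and let $D(x)$ be the set of those $\alpha<\lambda$ for which $G_\alpha x$ is \emph{not} the marked one. Then $D(x)\setminus\beta$ automatically depends only on $G_\beta x$. The trouble is that $D(x)$ may be infinite. If in the example of Section~\ref{sec:example} we mark the sets $x$ with $\alpha\in x$, we obtain $D(x)=\omega_1\setminus x$. The marks at different levels must be chosen coherently, and the next proposition says that this can always be done.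

\begin{proposition}\label{prop:D}
Let $G$ be a group of transformations of $E$ with a continuous chain $(G_\alpha)_{\alpha\le\lambda}$. There is a map $D$ assigning to each $x\in E$ a \emph{finite} set $D(x)\subset\lambda$ such that
\begin{enumerate}
\item[(D1)] if $\beta\le\lambda$ and $x'\in G_\beta x$, then $D(x')\setminus\beta=D(x)\setminus\beta$;
\item[(D2)] if $\alpha<\lambda$ and $Q$ is a $G_{\alpha+1}$-orbit, then $\{x\in Q:\alpha\notin D(x)\}$ is a single $G_\alpha$-orbit.
\end{enumerate}
\end{proposition}

The idea is to fix a base point $p$ in an orbit $O$ and to let $p$ decide the marks wherever it can, namely in the orbits containing $p$. A point $x\in O$ different from $p$ joins $p$ at a definite level: there is exactly one $\gamma$ such that $x$ and $p$ are in the same $G_{\gamma+1}$-orbit but in different $G_\gamma$-orbits. Below that level $p$ has nothing to say about $x$, and we start again with a base point of the smaller orbit $G_\gamma x$; see Figure~\ref{fig:orbit}. The levels strictly decrease, so this happens only finitely often.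

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) ellipse (5 and 1.9);
\draw (-0.6,0) ellipse (3.8 and 1.4);
\draw (-2.4,0) ellipse (1.4 and 0.75);
\draw (1.1,0) ellipse (1.5 and 0.75);
\fill (-2.4,-0.25) circle (1.5pt) node[right] {$p$};
\fill (1.1,-0.25) circle (1.5pt) node[right] {$x$};
\node at (-2.4,0.3) {$G_\gamma p$};
\node at (1.1,0.3) {$G_\gamma x$};
\node at (-0.6,1.05) {$G_{\gamma+1}p$};
\node at (4.2,0) {$O$};
\end{tikzpicture}
\caption{The recursive step. An orbit $O$ has a base point $p$. The point $x\ne p$ lies in $G_{\gamma+1}p$ but not in $G_\gamma p$. The level $\gamma$ is recorded for $x$, and the lower levels are read off inside the smaller orbit $G_\gamma x$, which has its own base point.}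
\label{fig:orbit}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:D}]
For every $\beta\le\lambda$ choose a base point in each $G_\beta$-orbit, and let $p_\beta(x)$ be the base point of $G_\beta x$. (The same set may be an orbit of several of the groups $G_\beta$; its base points at different levels are chosen independently.) By recursion on $\beta$ we define a map $D_\beta$ from $E$ to the finite subsets of $\beta$.

Let $x\in E$ and $p=p_\beta(x)$. If $x=p$, put $D_\beta(x)=\emptyset$. If $x\ne p$, let $\delta\le\beta$ be least with $x\in G_\delta p$. Then $\delta\neq0$ because $G_0=\{1\}$, and $\delta$ is not a limit because the chain is continuous. So $\delta=\gamma+1$ with $\gamma<\beta$, and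
\[
x\in G_{\gamma+1}p\setminus G_\gamma p .
\]
We write $\gamma=\gamma_\beta(x)$; it is the only ordinal with this property. As $\gamma<\beta$, the map $D_\gamma$ is already defined, and we put
\[
D_\beta(x)=D_\gamma(x)\cup\{\gamma\},\qquad\text{where } D_\gamma(x)\subset\gamma .
\]
So $\gamma_\beta(x)$ is the largest element of $D_\beta(x)$, and $D_\beta(x)$ is a finite subset of $\beta$. We claim that for every $\beta\le\lambda$ the following hold.

\smallskip
\noindent(1) \emph{If $\alpha\le\beta$ and $x'\in G_\alpha x$, then $D_\beta(x')\setminus\alpha=D_\beta(x)\setminus\alpha$.}

\noindent(2) \emph{If $\alpha<\beta$ and $Q$ is a $G_{\alpha+1}$-orbit, then $\{x\in Q:\alpha\notin D_\beta(x)\}$ is a single $G_\alpha$-orbit.}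
\smallskip

The proof is by induction on $\beta$. In (1) the points $x,x'$, and in (2) the points of $Q$, lie in one $G_\beta$-orbit. Let $p$ be its base point at level $\beta$.

Proof of (1). If $p\in G_\alpha x$, then every point $z\in G_\alpha x=G_\alpha p$ is $p$ or has $\gamma_\beta(z)<\alpha$. In both cases $D_\beta(z)\subset\alpha$, so both sides of (1) are empty. If $p\notin G_\alpha x$, then $x\ne p$; let $\gamma=\gamma_\beta(x)$. Since $x\notin G_\alpha p$ and $x\in G_{\gamma+1}p$, we have $\gamma\ge\alpha$. Then $x'\in G_\alpha x\subset G_\gamma x$, so $x'\in G_{\gamma+1}p\setminus G_\gamma p$. Thus $\gamma_\beta(x')=\gamma$. By the induction hypothesis for $\gamma$, $D_\gamma(x')\setminus\alpha=D_\gamma(x)\setminus\alpha$. Adding $\gamma$ on both sides gives (1).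

Proof of (2). Suppose first that $p\in Q$, so $Q=G_{\alpha+1}p$. Each $x\in Q$ is $p$ or has $\gamma_\beta(x)\le\alpha$. Since $\gamma_\beta(x)$ is the largest element of $D_\beta(x)$, we have $\alpha\in D_\beta(x)$ if and only if $x\neq p$ and $\gamma_\beta(x)=\alpha$, that is, if and only if $x\notin G_\alpha p$. So the set in (2) is $G_\alpha p$. Now suppose $p\notin Q$ and pick $x\in Q$. As $x\notin G_{\alpha+1}p$, the ordinal $\gamma=\gamma_\beta(x)$ is $\ge\alpha+1$. As in the proof of (1), with $\alpha+1$ in place of $\alpha$, we get $\gamma_\beta(z)=\gamma$ for all $z\in Q$. Since $\gamma\neq\alpha$, for $z\in Q$ we have $\alpha\in D_\beta(z)$ if and only if $\alpha\in D_\gamma(z)$. As $\alpha<\gamma<\beta$, the induction hypothesis for $\gamma$ gives (2).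

\smallskip
Finally put $D=D_\lambda$. For $\beta=\lambda$, (1) and (2) become (D1) and (D2).
\end{proof}

In the group of Section~\ref{sec:example}, with $G_\alpha=\{g:g\subset\alpha\}$ for $\alpha\le\lambda=\omega_1$, all elements $x$ of a $G_\beta$-orbit have the same part $x\setminus\beta$, and this finite set belongs to the orbit. Taking it as the base point at level $\beta$, we get $\gamma_\beta(x)=\max(x\cap\beta)$ whenever $x\cap\beta\ne\emptyset$ and hence, inductively, $D_\beta(x)=x\cap\beta$. So $D(x)=x$, and the recursion reads off the elements of $x$ from the largest downwards.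

\section{Climbing the chain}\label{sec:climb}

We now repeat the argument of Section~\ref{sec:example} with $D(x)$ in place of $x$. One point needs care. An element of $G_{\alpha+1}$ that puts $\alpha$ into $D(x)$ may change $D(x)$ arbitrarily below $\alpha$. By (D1) it changes nothing above $\alpha$. So the levels must be occupied one at a time, \emph{from the top down}.

\begin{theorem}\label{thm:engine}
Let $G$ be a group of transformations of $E$ with a continuous chain $(G_\alpha)_{\alpha\le\lambda}$, where $\lambda$ is a limit ordinal with $\mathrm{cf}(\lambda)>\omega$. Suppose that for every $\alpha<\lambda$ there is a countable set $S_\alpha\subset G_{\alpha+1}$ such that for no $y\in E$ is $S_\alpha y$ contained in a single $G_\alpha$-orbit. Let $D$ be as in Proposition~\ref{prop:D}. Then the sets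
\[
X_n=\{x\in E:\ |D(x)|=n\}\qquad(n\in\mathbb N),
\]
which partition $E$, are $G$-absolutely negligible.
\end{theorem}

\begin{proof}
We first note the following.
\begin{equation}\label{eq:switch}
\text{For every }\alpha<\lambda\text{ and }y\in E\text{ there is }s\in S_\alpha\text{ with }\alpha\in D(sy).
\end{equation}
Indeed, $S_\alpha y$ is contained in the $G_{\alpha+1}$-orbit of $y$. By (D2) the points $x$ of this orbit with $\alpha\notin D(x)$ form a single $G_\alpha$-orbit, and $S_\alpha y$ is not contained in it.

Fix $n$ and a countable $C\subset G$. As $G=\bigcup_{\beta<\lambda}G_\beta$ and $\mathrm{cf}(\lambda)>\omega$, there is $\beta<\lambda$ with $C\subset G_\beta$. The ordinals $\beta,\beta+1,\dots,\beta+n$ are less than $\lambda$. Let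
\[
H=S_\beta S_{\beta+1}\cdots S_{\beta+n},
\]
a countable set. We verify \eqref{eq:N} for $C$, $H$ and $X_n$.

Let $y\in E$ and put $y_{n+1}=y$. For $i=n,n-1,\dots,0$ use \eqref{eq:switch} to choose $s_i\in S_{\beta+i}$ such that $y_i=s_iy_{i+1}$ satisfies $\beta+i\in D(y_i)$. Since $s_i\in G_{\beta+i+1}$, (D1) gives
\[
D(y_i)\setminus(\beta+i+1)=D(y_{i+1})\setminus(\beta+i+1).
\]
So the step from $y_{i+1}$ to $y_i$ keeps the levels $\beta+i+1,\dots,\beta+n$ obtained earlier. At the end, $h=s_0s_1\cdots s_n\in H$ satisfies $hy=y_0$ and $\{\beta,\dots,\beta+n\}\subset D(hy)$. For $c\in C\subset G_\beta$, (D1) shows that $D(chy)\setminus\beta=D(hy)\setminus\beta$. Hence $|D(chy)|\ge n+1$, and $Chy\cap X_n=\emptyset$. By Lemma~\ref{lem:N}, $X_n$ is absolutely negligible.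
\end{proof}

\begin{remark}
The hypothesis $\mathrm{cf}(\lambda)>\omega$ is used only to put $C$ below some level, and it cannot be omitted. Let $G$ be the group of finite subsets of $\omega$ under symmetric difference, acting on itself, with $\lambda=\omega$, $G_n=\{g:g\subset n\}$ and $S_n=\{\emptyset,\{n\}\}$. All other hypotheses hold, because $y$ and $\{n\}\mathbin{\triangle}y$ are in different $G_n$-orbits. But $G$ is countable, so only the empty set is absolutely negligible.
\end{remark}

\section{Uncountable groups and finite stabilizers}\label{sec:AB}

We prove Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. Left translations of $G$ have trivial stabilizers, so the partition in Theorem~\ref{thm:A} is the case $E=G$ of Theorem~\ref{thm:B}; the other statements of Theorem~\ref{thm:A} follow from parts (b) and (c) of Lemma~\ref{lem:basic}.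

\begin{proof}[Proof of Theorem~\ref{thm:B}, existence of the partition]
Let $\kappa=|G|$, and write $\mathrm{Stab}(x)$ for the finite stabilizer of $x\in E$. When $\mathrm{cf}(\kappa)>\omega$, we build a chain as in Theorem~\ref{thm:engine} from subgroups of cardinality less than $\kappa$. When $\mathrm{cf}(\kappa)=\omega$, we use cardinalities directly, as in Lemma~\ref{lem:basic}(d).

\medskip
\noindent\textbf{Case 1: $\mathrm{cf}(\kappa)=\omega$.} Write $G=\bigcup_nY_n$ with $Y_0\subset Y_1\subset\cdots$ and $|Y_n|<\kappa$. Choose a point $e$ in each $G$-orbit, and for $x\in Ge$ put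
\[
F(x)=\min\{n:\ x\in Y_ne\}.
\]
The sets $X_n=F^{-1}(n)$ partition $E$, and $X_n\cap Ge\subset Y_ne$. If $E=G$ and $e=1$, then $|X_n|<\kappa$ and we are in the situation of Lemma~\ref{lem:basic}(d), where two elements in $H$ were enough. In general we use infinitely many, since the stabilizers may have unbounded finite sizes.

Fix $n$ and a countable $C\subset G$, and let $D=C^{-1}Y_n$. As $\kappa$ is uncountable, $|D|<\kappa$ and $|DD^{-1}|<\kappa$. So we can choose recursively
\[
h_j\in G\setminus\bigcup_{l<j}DD^{-1}h_l\qquad(j\in\mathbb N).
\]
Let $H=\{h_j:j\in\mathbb N\}$. Let $y\in E$, say $y=ge$ with $e$ the chosen point of the orbit of $y$. Suppose $Ch_jy$ meets $X_n$. Then $ch_jge=ue$ for some $c\in C$ and $u\in Y_n$. So $k=(ch_jg)^{-1}u$ is in $\mathrm{Stab}(e)$, and $h_jgk=c^{-1}u\in D$. For a given $k$ this happens for at most one $j$: if $h_jgk$ and $h_lgk$ are in $D$ with $l<j$, then $h_jh_l^{-1}\in DD^{-1}$, against the choice of $h_j$. So $Ch_jy$ meets $X_n$ for at most $|\mathrm{Stab}(e)|$ indices $j$. This number is finite, so some $h_j\in H$ satisfies $Ch_jy\cap X_n=\emptyset$. By Lemma~\ref{lem:N}, $X_n$ is absolutely negligible.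

\medskip
\noindent\textbf{Case 2: $\lambda=\mathrm{cf}(\kappa)>\omega$.} Let $G=\{x_\xi:\xi<\kappa\}$ and let $(\kappa_\alpha)_{\alpha<\lambda}$ be a family of ordinals less than $\kappa$ that is cofinal in $\kappa$. We define subgroups $G_\alpha$ with $|G_\alpha|<\kappa$ for $\alpha<\lambda$.
\begin{itemize}
\item $G_0=\{1\}$.
\item For limit $\alpha<\lambda$ let $G_\alpha=\bigcup_{\beta<\alpha}G_\beta$. Since $|\alpha|<\mathrm{cf}(\kappa)$, the supremum of the cardinals $|G_\beta|$, $\beta<\alpha$, is less than $\kappa$; as also $|\alpha|<\kappa$, we get $|G_\alpha|<\kappa$.
\item Given $G_\alpha$, choose recursively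
\[
s_{\alpha,j}\in G\setminus\bigcup_{l<j}G_\alpha s_{\alpha,l}\qquad(j\in\mathbb N),
\]
which is possible because $|G_\alpha|<\kappa$. Let $S_\alpha=\{s_{\alpha,j}:j\in\mathbb N\}$, and let $G_{\alpha+1}$ be the subgroup generated by $G_\alpha\cup\{x_\xi:\xi<\kappa_\alpha\}\cup S_\alpha$. This generating set has fewer than $\kappa$ elements, and $\kappa$ is uncountable, so $|G_{\alpha+1}|<\kappa$.
\end{itemize}
Each $x_\xi$ has $\xi<\kappa_\alpha$ for some $\alpha<\lambda$, so $\bigcup_{\alpha<\lambda}G_\alpha=G$. Put $G_\lambda=G$. This is a continuous chain, and $\lambda$ is a limit ordinal with $\mathrm{cf}(\lambda)=\lambda>\omega$.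

It remains to check the hypothesis of Theorem~\ref{thm:engine} on the countable sets $S_\alpha\subset G_{\alpha+1}$. Suppose that $S_\alpha y$ is contained in a single $G_\alpha$-orbit. Fix $s_*\in S_\alpha$. For each $s\in S_\alpha$ there is $g\in G_\alpha$ with $sy=gs_*y$. Then $k=(gs_*)^{-1}s\in\mathrm{Stab}(y)$ and $s=gs_*k$, so $G_\alpha s=G_\alpha s_*k$. As $\mathrm{Stab}(y)$ is finite, only finitely many cosets $G_\alpha s$ with $s\in S_\alpha$ arise. But by construction the cosets $G_\alpha s_{\alpha,j}$, $j\in\mathbb N$, are pairwise distinct, a contradiction. Theorem~\ref{thm:engine} now gives the partition.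
\end{proof}

If the action is free, a two-element set $S_\alpha=\{1,s\}$ is enough in Case~2: for $s\in G_{\alpha+1}\setminus G_\alpha$ the points $y$ and $sy$ are never in the same $G_\alpha$-orbit. The infinite sets $S_\alpha$ are there to beat finite stabilizers of unbounded size.

\begin{proof}[Proof of Theorem~\ref{thm:B}, sharpness]
If countable stabilizers are allowed, a stabilizer can swallow our whole countable answer $H$. Let $G$ be an uncountable group and let it act on
\[
E=\bigsqcup_KG/K,
\]
the disjoint union of the left coset spaces over all countable subgroups $K\le G$. The stabilizer of $gK$ is $gKg^{-1}$, hence countable, and the action is faithful because $K=\{1\}$ occurs. Suppose $E=\bigcup_nX_n$ with all $X_n$ absolutely negligible. Let $H_n$ be as in \eqref{eq:N} for $C=\{1\}$ and $X_n$. Let $K$ be the countable subgroup generated by $\bigcup_nH_n$, and let $y\in E$ be the point $K\in G/K$. For some $n$ we have $y\in X_n$. Since $H_n\subset K$, we get $hy=y\in X_n$ for all $h\in H_n$, contrary to the choice of $H_n$.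
\end{proof}

\section{Groups of size at most \texorpdfstring{$\omega_1$}{omega1}}\label{sec:C}

The last argument shows what obstructs a covering: a countable subgroup that cannot lead out of some orbit. Applied to an arbitrary countable subgroup $C$ instead of $\{1\}$, it yields condition \eqref{eq:star}. Conversely, when $|G|=\omega_1$, condition \eqref{eq:star} is what is needed to build a chain for Theorem~\ref{thm:engine}.

\begin{proof}[Proof of Theorem~\ref{thm:C}, necessity for any $G$]
Let $E=\bigcup_nX_n$ with $X_n$ absolutely negligible, and let $C\le G$ be a countable subgroup. Let $H_n$ be as in \eqref{eq:N} for $C$ and $X_n$, and let $H$ be the countable subgroup generated by $C\cup\bigcup_nH_n$. Suppose some $H$-orbit is a single $C$-orbit, that is, $Hy=Cy$ for some $y$. Choose $n$ with $y\in X_n$. For each $h\in H_n$ we have $hy\in Hy=Cy$, so $Chy=Cy$ contains $y\in X_n$. Thus $Chy\cap X_n\ne\emptyset$ for all $h\in H_n$, contrary to the choice of $H_n$.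
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, sufficiency for $|G|\le\omega_1$]
If $G$ is countable, \eqref{eq:star} fails for $C=G$ and there is nothing to prove. So let $G=\{g_\alpha:\alpha<\omega_1\}$ be of cardinality $\omega_1$, and assume \eqref{eq:star}. We define countable subgroups $G_\alpha$, $\alpha<\omega_1$. Put $G_0=\{1\}$ and take unions at limits; these unions are countable. Given $G_\alpha$, let $K_\alpha$ be the countable subgroup generated by $G_\alpha\cup\{g_\alpha\}$. By \eqref{eq:star} there is a countable subgroup $G_{\alpha+1}\ge K_\alpha$ such that no $G_{\alpha+1}$-orbit is a single $K_\alpha$-orbit. Then no $G_{\alpha+1}$-orbit is a single $G_\alpha$-orbit either: from $G_\alpha y\subset K_\alpha y\subset G_{\alpha+1}y$ and $G_{\alpha+1}y=G_\alpha y$ it would follow that $G_{\alpha+1}y=K_\alpha y$.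

With $G_{\omega_1}=G=\bigcup_{\alpha<\omega_1}G_\alpha$ we have a continuous chain of length $\omega_1$. Let $S_\alpha=G_{\alpha+1}$, which is countable. Since $S_\alpha y=G_{\alpha+1}y\supset G_\alpha y$ is not a single $G_\alpha$-orbit, it is not contained in one. Theorem~\ref{thm:engine} gives a partition of $E$ into countably many absolutely negligible sets.
\end{proof}

The bound $|G|\le\omega_1$ is what allows all $G_\alpha$ with $\alpha<\omega_1$ to be countable. For larger $G$ uncountable subgroups appear in the chain, and \eqref{eq:star} says nothing about their orbits. The following example shows that sufficiency can then fail.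

\begin{proof}[Proof of Theorem~\ref{thm:C}, failure for $|G|>\omega_1$]
Let $E=\omega_1$ and let $G=\mathrm{Sym}(\omega_1)$ be the group of all its permutations, so $|G|=2^{\omega_1}>\omega_1$.

\emph{Condition \eqref{eq:star} holds.} Let $C\le G$ be a countable subgroup. Its orbits are countable and nonempty, so there are $\omega_1$ of them. Distribute them into $\omega_1$ families, each consisting of a countably infinite number of orbits, and index these families by $\omega_1\times\{0,1\}$. Let $B_{\eta,\varepsilon}$ be the union of the family with index $(\eta,\varepsilon)$. The sets $B_{\eta,\varepsilon}$ are countably infinite and $C$-invariant, and they partition $\omega_1$. For each $\eta<\omega_1$ fix a bijection $B_{\eta,0}\to B_{\eta,1}$, and let $h\in G$ be the involution that acts on every pair $B_{\eta,0},B_{\eta,1}$ as this bijection and its inverse. Then $h(y)\notin Cy$ for all $y$, since $y$ and $h(y)$ are in different sets $B_{\eta,\varepsilon}$. So no orbit of the countable subgroup $H$ generated by $C\cup\{h\}$ is a single $C$-orbit.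

\emph{No covering exists.} In a countable covering of $\omega_1$ some member $X$ is uncountable. We show that $X$ is not absolutely negligible. Let $Z=\omega_1\setminus X$. There is $g\in G$ with $gX\supset Z$:
\begin{itemize}
\item If $Z$ is countable, choose $Z'\subset X$ with $|Z'|=|Z|$, and let $g$ interchange $Z$ and $Z'$ by a bijection and fix all other points.
\item If $Z$ is uncountable, split $X=X'\sqcup X''$ with $|X'|=|X''|=\omega_1$. Let $g$ map $X'$ onto $Z$ and $\omega_1\setminus X'=X''\cup Z$ onto $X$. This is possible because all four sets have cardinality $\omega_1$.
\end{itemize}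
In both cases $X\cup gX=\omega_1$. Let $C=\{1,g^{-1}\}$. For every $z\in\omega_1$, either $z\in X$ or $g^{-1}z\in X$, so $Cz$ meets $X$. In particular $Chy$ meets $X$ for all $h\in G$ and $y\in E$, and by Lemma~\ref{lem:N} the set $X$ is not absolutely negligible.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Some Unsolved Problems In Measure Theory},
\texttt{http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf}.
\end{thebibliography}

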